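# A model of $F2$: full comprehension and extensionality in partial logic

## 1. The sets $V$, $\Lambda$ and $R$, computed by hand

Suppose that a statement "$t\in a$" may be true, false or undefined, but never both true and false. Write $t\in^+a$ for "$t\in a$ is true" and $t\in^-a$ for "$t\in a$ is false". A set $a$ is then described by two disjoint collections, its members and its definite non-members:
$$a^+=\{t:t\in^+a\},\qquad a^-=\{t:t\in^-a\}.$$
We call the pair $(a^+,a^-)$ the *extension* of $a$. Treat equality in the same spirit. Let $x=^+y$ mean that $x$ and $y$ are the same object, and let $x=^-y$ mean that some $t$ is a member of one of them and a definite non-member of the other. We then say that $x$ and $y$ *conflict*. No object conflicts with itself.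

Now let properties define sets. A property $\varphi(t)$ comes with its opposite $\overline\varphi(t)$, and it defines the set whose members are the $t$ with $\varphi(t)$ and whose non-members are the $t$ with $\overline\varphi(t)$. Three properties to begin with:

- "$t=^+t$", with opposite "$t=^-t$", gives a set $V$ with everything in $V^+$ and nothing in $V^-$.
- "$t=^-t$", with opposite "$t=^+t$", gives $\Lambda$ with nothing in $\Lambda^+$ and everything in $\Lambda^-$.
- "$t\in^-t$", with opposite "$t\in^+t$", gives the Russell set $R$: $t\in^+R$ iff $t\in^-t$, and $t\in^-R$ iff $t\in^+t$.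

For $t=R$ the last line says that $R\in^+R$ iff $R\in^-R$. Both cannot hold, so neither does, and "$R\in R$" is undefined. There is no contradiction. If $V,\Lambda,R$ are the only objects, everything is forced:

| $t$ | $t\in V$ | $t\in\Lambda$ | $t\in R$ |
|---|---|---|---|
| $V$ | true | false | false |
| $\Lambda$ | true | false | true |
| $R$ | true | false | undefined |

The three columns are different, so sets with the same extension are equal here. Any two of the sets conflict: $V$ and $\Lambda$ at any $t$, $V$ and $R$ at $t=V$, $\Lambda$ and $R$ at $t=\Lambda$.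

Not every property has its set, though. "$t=^+V$" defines a set $S$ with $S^+=\{V\}$, and $S^-$ consists of the objects that conflict with $V$, so it contains $\Lambda$ and $R$. No column is like that, so add $S$ as a fourth object. The old sets must respond to the newcomer. $V^+$ and $\Lambda^-$ now contain $S$. Since $\Lambda\in^+V$ and $\Lambda\in^-S$, the sets $S$ and $V$ conflict, so $S\in^-S$, and hence $S\in^+R$. The extensions are now
$$V=(\{V,\Lambda,R,S\},\emptyset),\quad \Lambda=(\emptyset,\{V,\Lambda,R,S\}),\quad R=(\{\Lambda,S\},\{V\}),\quad S=(\{V\},\{\Lambda,R,S\}).$$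
Next we would need a set for "$t=^+\Lambda$", and so on. This never stops at a finite stage. With $n$ objects, each of the $2^n$ subsets $\{y_1,\dots,y_m\}$ must be $a^+$ for some $a$, because of "$t=^+y_1$ or … or $t=^+y_m$" (for $\emptyset$ use "$t=^-t$"), and $2^n>n$.

Does the process close up at infinity? We want a structure in which every property has its set, in which sets with the same extension are equal, and in which every old set has responded correctly to every newcomer.

## 2. Models of $F2$, and four theorems

**Definition (positive formula, dual).** A *positive formula* is built from atoms $x\in^+y$, $x\in^-y$, $x=^+y$, $x=^-y$ using only $\forall,\exists,\&,\lor$. Its *dual* $\overline\varphi$ is obtained by exchanging $\in^+$ with $\in^-$, $=^+$ with $=^-$, $\forall$ with $\exists$, and $\&$ with $\lor$. So $\overline{\overline\varphi}=\varphi$.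

For example, the dual of $\exists u\,(t\in^+u\ \&\ u=^-y)$ is $\forall u\,(t\in^-u\lor u=^+y)$.

**Definition (model of $F2$).** A *model of $F2$* is a structure $M=(A,\in^+_M,\in^-_M,=^+_M,=^-_M)$ with the following properties; positive formulas are read classically in it.

*Partiality.* $=^+_M$ is the true equality on $A$. No pair satisfies both $x\in^+_My$ and $x\in^-_My$. No pair satisfies both $x=^+_My$ and $x=^-_My$.

*Extensionality.* For all $x,y\in A$,
$$\forall t\,\big((t\in^+_M x\leftrightarrow t\in^+_M y)\ \&\ (t\in^-_M x\leftrightarrow t\in^-_M y)\big)\ \leftrightarrow\ x=^+_M y,$$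
$$\exists t\,\big((t\in^+_M x\ \&\ t\in^-_M y)\lor(t\in^-_M x\ \&\ t\in^+_M y)\big)\ \leftrightarrow\ x=^-_M y.$$

*Comprehension.* For each positive $\varphi(t,\vec y)$ in which $a$ is not free, and all parameters $\vec y$ in $A$,
$$\exists a\,\forall t\,\big((t\in^+ a\leftrightarrow\varphi(t,\vec y))\ \&\ (t\in^- a\leftrightarrow\overline{\varphi}(t,\vec y))\big).$$

The theory is taken from the survey "About The Coexistence Of “Classical Sets” With “Non-Classical” Ones : A Survey" (http://apcz.umk.pl/czasopisma/index.php/LLP/article/download/LLP.2003.004/1452). There it is the "most natural" first-order version, very close to $PST^+$, of Gilmore's theories of partial sets $PST$ and $PST^+$. Those theories have an abstraction operator, and because of it they refute the corresponding axiom of extensionality. The problem records the question of a model as still open for $F2$. The answer is yes.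

**Theorem 1 (ZFC).** $F2$ has a model: there is a structure satisfying Partiality, Extensionality and Comprehension for all positive formulas. The model constructed has cardinality at most $\aleph_1$.

**Theorem 2 (ZFC).** Let $\lambda$ be an infinite cardinal. There is a structure satisfying Partiality, Extensionality, and Comprehension for all positive formulas of $L_{\lambda^+\omega}$ with variables from a fixed countable set and finitely many free variables. Here conjunctions and disjunctions of at most $\lambda$ formulas are allowed, and duals exchange them.

**Theorem 3.** $F2$ has a model of cardinality $\nu$ if and only if $\nu$ is infinite.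

**Theorem 4.** Let $M$ be any model of $F2$, and let $P,N\subseteq A$ be definable in $M$ by positive formulas with parameters. There is $a\in A$ with $\{t:t\in^+a\}=P$ and $\{t:t\in^-a\}=N$ if and only if there is $c\in A$ with $P\subseteq\{t:t\in^+c\}$ and $N\subseteq\{t:t\in^-c\}$. In particular $(P,\emptyset)$ and $(\emptyset,N)$ always occur.

## 3. The Russell set as a switch: proof of Theorem 4

Theorem 4 concerns an arbitrary model and needs only the Russell set.

"Only if": take $c=a$.

"If": let $\varphi,\psi$ be positive formulas, with parameters, that define $P$ and $N$. The difficulty is that comprehension ties the non-members of a set to the dual of the formula that gives its members, whereas $\varphi$ and $\psi$ are unrelated. The Russell set unties them. Let $R$ come from comprehension for $t\in^-t$. By Section 1, $u:=(R\in^+R)$ and its dual $\overline u=(R\in^-R)$ are both untrue. Put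
$$\theta(t):\ \big(t\in^+c\ \&\ (\varphi\lor u)\big)\lor(\overline\psi\ \&\ u).$$
Its dual, since $\overline{\overline\psi}=\psi$, is
$$\overline\theta(t):\ \big(t\in^-c\lor(\overline\varphi\ \&\ \overline u)\big)\ \&\ (\psi\lor\overline u).$$
Delete the untrue $u$ and $\overline u$. Then $\theta(t)$ holds iff $t\in^+c$ and $t\in P$, i.e. iff $t\in P$. Likewise $\overline\theta(t)$ holds iff $t\in^-c$ and $t\in N$, i.e. iff $t\in N$. Comprehension for $\theta$ gives $a$.

For the last sentence, $\emptyset$ is defined by $t=^-t$. Take $c=V$ with extension $(A,\emptyset)$, respectively $c=\Lambda$ with extension $(\emptyset,A)$. $\blacksquare$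

For instance, besides the set $\{x\}$ defined by $t=^+x$, whose non-members are all objects in conflict with $x$, every model contains a set with extension $(\{x\},\emptyset)$.

## 4. Partial structures and what positive formulas respect

From here to Section 12 we construct a model, with an infinite cardinal $\mu$ as a free parameter. Put $\kappa=\mu^+$, a regular cardinal. **Few** means "at most $\mu$ many"; so the supremum of few ordinals below $\kappa$ is below $\kappa$. On a first reading take $\mu=\aleph_0$, $\kappa=\omega_1$, few = countably many. "Positive formula" now allows conjunctions and disjunctions of few formulas, and duals exchange them. Fix a set $\Phi$ of few positive formulas, each with finitely many free variables, containing all finitary positive formulas and closed under duals. For Theorem 1, $\Phi$ is just the set of finitary positive formulas. The notation $\varphi(t,\vec y)\in\Phi$ includes the choice of the variable $t$ (which need not occur) and a finite list $\vec y$ of the other free variables; there are few such choices.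

**Definition (partial structure).** A *partial structure* is $\mathfrak X=(X,\in^+,\in^-)$ with two binary relations. Positive formulas are interpreted in it with $=^+$ as identity and $x=^-y$ as conflict:
$$\exists t\,\big((t\in^+x\ \&\ t\in^-y)\lor(t\in^-x\ \&\ t\in^+y)\big).$$
A *homomorphism* is a map that preserves $\in^+$ and $\in^-$.

In forming duals, $=^-$ remains an atom with dual $=^+$. The dual of the displayed formula is a different condition, $\forall t((t\in^-x\lor t\in^+y)\ \&\ (t\in^+x\lor t\in^-y))$. Only the truth value of $=^-$ is computed by conflict. The table in Section 1 is a partial structure.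

Write $\varphi^+=\varphi$ and $\varphi^-=\overline\varphi$. The letters $\sigma,\tau,s$ denote signs in $\{+,-\}$.

**Lemma 1.** If $f:\mathfrak X\to\mathfrak Y$ is a surjective homomorphism and $\varphi$ is positive, then $\mathfrak X\models\varphi(\vec x)$ implies $\mathfrak Y\models\varphi(f\vec x)$.

*Proof.* Induction on $\varphi$. Membership atoms: by definition. $=^+$: $f$ is a function. $=^-$: if $t$ witnesses a conflict between $x$ and $y$, then $f(t)$ witnesses one between $f(x)$ and $f(y)$. Conjunction, disjunction and $\exists$ are immediate. $\forall$: every element of $\mathfrak Y$ is some $f(x)$, so the induction hypothesis covers it. ∎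

Surjectivity matters for $\forall$. Embed a one-point structure with $x\in^+x$ into a two-point structure with no further relations: $\forall t\,(t\in^+x)$ becomes false. Applied to an identity map, Lemma 1 says that positive formulas are *monotone*: enlarging $\in^+$ and $\in^-$ keeps them true.

**Lemma 2.** If $\in^+\cap\in^-=\emptyset$ in $\mathfrak X$, then $\varphi$ and $\overline\varphi$ are never both true under the same assignment.

*Proof.* Induction. Membership atoms: the hypothesis. If $x=^+y$ and $x=^-y$, then $x=y$ and some $t$ satisfies $t\in^+x$ and $t\in^-x$, which is impossible. If a conjunction and its dual are both true, then for some conjunct $\psi$ both $\psi$ and $\overline\psi$ are true. The same argument covers $\forall$, and by symmetry disjunction and $\exists$. ∎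

The second clause of Extensionality holds in every partial structure, by our reading of $=^-$. So a partial structure gives a model, with comprehension for $\Phi$, as soon as:

- **(P)** $\in^+\cap\in^-=\emptyset$. (By Lemma 2 no pair then satisfies both $=^+$ and $=^-$.)
- **(E)** Elements with the same extension are equal.
- **(C)** For each $\varphi(t,\vec y)\in\Phi$ and parameters $\vec y$, some element has extension $(\{t:\varphi(t,\vec y)\},\{t:\overline\varphi(t,\vec y)\})$.

## 5. The term model: (P) and (C) without (E)

The sensible first attempt is to make sets out of their definitions. Let $T$ be the set of terms freely generated by: for each $\varphi(t,\vec y)\in\Phi$ and each tuple $\vec q$ of terms there is a term $c(\varphi,\vec q)$. Formulas without parameters start the generation. For a pair $R=(R^+,R^-)$ of relations on $T$ let $\Psi_0(R)=(R'^+,R'^-)$, where $x\,R'^\tau\,c(\varphi,\vec q)$ iff $(T,R^+,R^-)\models\varphi^\tau(x,\vec q)$. By monotonicity of positive formulas $\Psi_0$ is monotone. So the iterates from $(\emptyset,\emptyset)$, with unions at limits, increase and reach a fixed point. By Lemma 2 every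 iterate is a disjoint pair. At the fixed point $c(\varphi,\vec q)$ has exactly the extension (C) asks for, and (P) holds.

(E) fails. The terms $v=c(t=^+t)$ and $v'=c(t=^+t\ \&\ t=^+t)$ are different, and both have extension $(T,\emptyset)$. Two repairs suggest themselves.

*Divide by "same extension".* Membership is not invariant under this relation. Let $y=c(t=^+y_1,\ v)$ be the term for $\{v\}$. Then $v\in^+y$, but $v'\notin y^+$, since $v'\ne v$; yet $v$ and $v'$ would be identified.

*Interpret $=^+$ as "same extension" during the iteration.* This condition contains $\leftrightarrow$ and is not monotone in $R$. For $R=(\emptyset,\emptyset)$ any two terms have the same extension, and enlarging $R$ destroys that. The iterates need not increase.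

So we do not use a term model as the model. We use one as a coarse *shadow*. Every element $x$ of the eventual model will carry a tag $\pi(x)$ in a term structure $Q$, so that $x\in^\tau y$ implies $\pi(x)\in^\tau\pi(y)$. Then (P) descends from $Q$, and $Q$ need not be extensional. A tag need only *contain* the required pair, and this freedom lets us install one convenient atom.

## 6. The tag structure $Q$

Let $Q$ be freely generated from an atom $p$ by: for each $\varphi(t,y_1,\dots,y_n)\in\Phi$, each $\vec q\in Q^n$ and each sign $s$ there is an element $c(\varphi,s,\vec q)$. There are few generating operations, each of finite arity, so $|Q|\le\mu$. For a pair $R=(R^+,R^-)$ of relations on $Q$ define $\Psi(R)=(R'^+,R'^-)$ by: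

- $x\,R'^+\,p$ iff $x=p$; never $x\,R'^-\,p$;
- for $y=c(\varphi,s,\vec q)$ and $x\ne p$: $x\,R'^\tau\,y$ iff $(Q,R^+,R^-)\models\varphi^\tau(x,\vec q)$; and $p\,R'^\tau\,y$ iff $\tau=s$.

So $s$ prescribes on which side of $y$ the atom $p$ lies. $\Psi$ is monotone. Iterating from $(\emptyset,\emptyset)$ with unions at limits gives increasing iterates, and a fixed point $(\varepsilon^+,\varepsilon^-)$ is reached. All iterates are disjoint pairs. At successors this is Lemma 2 if $x\ne p$ and $y\ne p$, and the definition if $x=p$ or $y=p$. At limits it holds because the iterates increase. So $\varepsilon^+\cap\varepsilon^-=\emptyset$. Regard $Q$ as the partial structure $(Q,\varepsilon^+,\varepsilon^-)$ and write $q^\tau=\{c\in Q:c\,\varepsilon^\tau q\}$.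

**Lemma 3.**

- **(Q1)** $p\in p^+$, and for each $q\in Q$ there is a sign $s(q)$ with $p\in q^{s(q)}$.
- **(Q2)** For all $\varphi(t,\vec y)\in\Phi$ and $\vec q\in Q$ there is $q\in Q$ with $\{c:Q\models\varphi^\tau(c,\vec q)\}\subseteq q^\tau$ for both $\tau$.

*Proof.* (Q1): take $s(p)=+$ and $s(c(\varphi,s,\vec q))=s$.

(Q2): let $q=c(\varphi,s,\vec q)$ with $s=-$ if $Q\models\overline\varphi(p,\vec q)$, and $s=+$ otherwise. For $c\ne p$ the fixed point property gives the claim. For $c=p$: if $\overline\varphi(p,\vec q)$ holds, then $s=-$ and $p\in q^-$. If $\varphi(p,\vec q)$ holds, then $\overline\varphi(p,\vec q)$ fails by Lemma 2, so $s=+$ and $p\in q^+$. ∎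

For example, $c(t=^+t,+)$ has $q^+=Q$ and $q^-=\emptyset$, while $c(t=^+t,-)$ has $q^+=Q\setminus\{p\}$ and $q^-=\{p\}$. For the formula $t=^+t$, (Q2) selects the first.

Let $Q^*\subseteq Q$ contain $p$ and exactly one element of each class of the relation "$q^+=q'^+$ and $q^-=q'^-$". In (Q2) one can take $q\in Q^*$, since replacing $q$ by its representative does not change $q^\pm$.

## 7. Towers over $Q$ and their limits

In Section 1 old sets had to respond to newcomers. We now arrange that, from the point of view of an old stage, every newcomer looks like one fixed old element with the same tag.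

**Definition (tower).** Let $\theta\le\kappa$. A *tower of length $\theta$* consists of sets $X_k$ ($k<\theta$), a tag $\pi(x)\in Q$ for each $x$ in them, and partial structures $\mathfrak X_k=(X_k,\in^+_k,\in^-_k)$ such that:

1. $|X_k|\le\mu$, the $X_k$ increase, and $X_\eta=\bigcup_{j<\eta}X_j$ for limits $\eta$;
2. $X_0$ contains distinct elements $\ell_q$ ($q\in Q^*$), the *limits*, with $\pi(\ell_q)=q$; elements outside $X_0$ have tags in $Q^*$; and $x\in_k^\tau\ell_q$ iff $\pi(x)\in q^\tau$;
3. $\pi:\mathfrak X_k\to Q$ is a surjective homomorphism, and for $j<k$ the map $h_j:\mathfrak X_k\to\mathfrak X_j$ is a homomorphism, where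
$$h_j(x)=x\ \text{ if }x\in X_j,\qquad h_j(x)=\ell_{\pi(x)}\ \text{ if }x\notin X_j.$$

Put $L=\{\ell_q:q\in Q^*\}$. The following hold:
$$\pi h_j=\pi,\qquad h_j\ell_q=\ell_q,\qquad h_ih_j=h_i\ (i\le j),\qquad h_j(x)\notin L\Rightarrow x=h_j(x)\in X_j.\tag{1}$$
The first two are clear. For the third, if $x\notin X_j$ then $x\notin X_i$ and both sides equal $\ell_{\pi(x)}$. For the fourth, if $x\notin X_j$ then $h_j(x)\in L$. Moreover $h_j$ maps onto $X_j$, being the identity there. So Lemma 1 applies to $\pi$ and to all $h_j$.

**Example (the first stage we shall use).** Let $X_0=L\cup\{a_q,a'_q,b_q:q\in Q\}$ with all these objects distinct, $\pi(a_q)=\pi(a'_q)=p$ and $\pi(b_q)=q$. Give $a_q$ the extension $(\{a_q\},\emptyset)$ and $a'_q$ the extension $(\{a'_q\},\emptyset)$. Let $b_q$ have $\{a_q,a'_q\}$ as its $s(q)$-component, the other component being empty. Let $x\in_0^\tau\ell_q$ iff $\pi(x)\in q^\tau$. Then $\pi$ is onto because of the $b_q$. It is a homomorphism, for the $a$'s and $b$'s by (Q1) and for the $\ell_q$ by definition. For instance $\ell_p^+$ consists of $\ell_p,b_p$ and all $a_q,a'_q$. Why two elements $a_q,a'_q$?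 If $b_q$ had only $a_q$ in it and $s(q)=+$, it would have the same extension as $a_q$.

**Instances.** An *instance* is $e=(\varphi,\vec y)$ with $\varphi(t,\vec y)\in\Phi$ and parameters $\vec y$ from $\bigcup_kX_k$. $\mathrm{Inst}_k$ is the set of instances with parameters in $X_k$. Since $|\Phi|,|X_k|\le\mu$ and parameter lists are finite, $|\mathrm{Inst}_k|\le\mu$, and $\mathrm{Inst}_\eta=\bigcup_{j<\eta}\mathrm{Inst}_j$ at limits. For any instance $e$ and any $j$ put
$$D_j^\tau(e)=\{t\in X_j:\mathfrak X_j\models\varphi^\tau(t,h_j\vec y)\}.$$

**Lemma 4.** In a tower, $h_j[D_{j'}^\tau(e)]\subseteq D_j^\tau(e)$ for $j\le j'$.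

*Proof.* If $\mathfrak X_{j'}\models\varphi^\tau(t,h_{j'}\vec y)$, then $\mathfrak X_j\models\varphi^\tau(h_jt,h_jh_{j'}\vec y)$ by Lemma 1, and $h_jh_{j'}=h_j$. ∎

For example, let $e=(t=^+y_1,\,y)$ with $y\in X_{j'}\setminus X_j$. Then $D_{j'}^+(e)=\{y\}$ and $D_j^+(e)=\{\ell_{\pi(y)}\}$.

**The limit structure.** For a tower of length $\kappa$ let $A=\bigcup_{k<\kappa}X_k$, and put $x\in^\tau y$ iff $h_kx\in_k^\tau h_ky$ for all $k<\kappa$. Call this partial structure $\mathfrak A$. By condition 3 and $h_jh_k=h_j$, truth of $h_kx\in^\tau_kh_ky$ at a stage implies its truth at all earlier stages, so it suffices to look at all sufficiently large $k$. We want truth in $\mathfrak A$ to be truth at all stages. The critical connective is $\exists$: witnesses at all stages must be combined into one.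

**Lemma 5 (threads).** In a tower of length $\kappa$ let $k_0<\kappa$ and $\emptyset\ne T_k\subseteq X_k$ for $k_0\le k<\kappa$, with $h_j[T_k]\subseteq T_j$ for $k_0\le j\le k$. Then some $x\in A$ has $h_kx\in T_k$ for all $k\ge k_0$.

*Proof.* If some $\ell_q$ is in all $T_k$, take $x=\ell_q$. Otherwise each $\ell_q$ is missing from some $T_{k_q}$, hence from all $T_k$ with $k\ge k_q$, as $h_{k_q}\ell_q=\ell_q$. Since $|Q^*|\le\mu$, there is $k^*<\kappa$ with $k^*\ge k_0$ and $k^*\ge k_q$ for all $q$. So $T_k\cap L=\emptyset$ for $k\ge k^*$. If $x\in T_k$ and $k^*\le j\le k$, then $h_jx\in T_j$ is not in $L$, so $x=h_jx\in T_j$ by (1). Thus $(T_k)_{k\ge k^*}$ is a decreasing sequence of nonempty subsets of $X_{k^*}$. If its intersection were empty, each $x\in T_{k^*}$ would be missing from some $T_{k_x}$ with $k_x\ge k^*$. As there are few such $x$, $k'=\sup_xk_x<\kappa$, and $T_{k'}$ would be empty, a contradiction. Take $x\in\bigcap_{k\ge k^*}T_k$. For $k\ge k^*$ we have $h_kx=x\in T_k$. For $k_0\le k<k^*$ we have $h_kx\in h_k[T_{k^*}]\subseteq T_k$. ∎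

This lemma is why the tower has length $\kappa$. With $\omega$ stages it fails: take distinct $a_0,a_1,\dots\in X_0\setminus L$ and $T_k=\{a_i:i\ge k\}$ for $k<\omega$. The hypotheses hold, but $h_kx\in T_k$ for all $k$ would force $x\in\bigcap_kT_k=\emptyset$ by (1). Regularity of $\kappa$ plays the role of compactness.

**Lemma 6.** In a tower of length $\kappa$, for every positive $\varphi$ and $\vec x\in A$: $\mathfrak A\models\varphi(\vec x)$ iff $\mathfrak X_k\models\varphi(h_k\vec x)$ for all $k<\kappa$.

*Proof.* Induction, with $=^-$ treated as its defining formula. Membership atoms: by definition. $=^+$: if $x=y$ then $h_kx=h_ky$ for all $k$; if $x\ne y$, choose $k$ with $x,y\in X_k$, and then $h_kx\ne h_ky$. Conjunctions: clear.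

Disjunctions: "only if" is clear. For "if", suppose every disjunct fails in $\mathfrak A$; by induction each fails at some stage. By Lemma 1 failure persists to later stages. There are few disjuncts, so all fail at a common stage $<\kappa$.

$\forall$: $\mathfrak A\models\forall x\,\varphi(x,\vec y)$ iff $\mathfrak X_k\models\varphi(h_kx,h_k\vec y)$ for all $k$ and all $x\in A$, iff $\mathfrak X_k\models\forall x\,\varphi(x,h_k\vec y)$ for all $k$, since $h_k[A]=X_k$.

$\exists$: "only if" is clear. For "if", let $T_k=\{x\in X_k:\mathfrak X_k\models\varphi(x,h_k\vec y)\}$. These sets are nonempty, and $h_j[T_k]\subseteq T_j$ by Lemma 1. Lemma 5 gives $x$ with $h_kx\in T_k$ for all $k$, and the induction hypothesis gives $\mathfrak A\models\varphi(x,\vec y)$. ∎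

For an instance $e=(\varphi,\vec y)$ put $D^\tau(e)=\{t\in A:\mathfrak A\models\varphi^\tau(t,\vec y)\}$ and $D(e)=(D^+(e),D^-(e))$. By Lemma 6,
$$D^\tau(e)=\{t\in A:h_kt\in D_k^\tau(e)\text{ for all }k<\kappa\},\tag{2}$$
and by Lemma 4 "for all sufficiently large $k$" suffices. So (C) asks for an element with extension $D(e)$, for every $e$.

## 8. Pairs $D(e)$ that settle, and differences that become visible

The tower is still unspecified. How can we plant in it an element with extension $D(e)$, which is only known at the end? If $D(e)$ avoids the limits, we see it at some stage.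

**Lemma 7.** In a tower of length $\kappa$ let $(D^+(e)\cup D^-(e))\cap L=\emptyset$. Then there is $m'<\kappa$ with $e\in\mathrm{Inst}_{m'}$, $(D_{m'}^+(e)\cup D_{m'}^-(e))\cap L=\emptyset$ and $(D_{m'}^+(e),D_{m'}^-(e))=D(e)$.

*Proof.* By (2), for each $q\in Q^*$ and $\tau$ there is $k$ with $\ell_q\notin D_k^\tau(e)$, and then $\ell_q\notin D_j^\tau(e)$ for all $j\ge k$ by Lemma 4. As there are few $q$, there is $m<\kappa$ with $e\in\mathrm{Inst}_m$ and $D_j^\tau(e)\cap L=\emptyset$ for all $j\ge m$ and both $\tau$. If $t\in D_j^\tau(e)$ and $j\ge i\ge m$, then $h_it\in D_i^\tau(e)$ is not in $L$, so $t=h_it\in D_i^\tau(e)$. Thus $(D_j^\tau(e))_{j\ge m}$ is a decreasing sequence of subsets of $X_m$. Each of the few elements of $X_m$ leaves it at some stage or never, so the sequence is constant from some $m'\ge m$ on, for both $\tau$.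

The constant value is $D^\tau(e)$. If $t\in D^\tau(e)$, then $h_mt\in D_m^\tau(e)$ is not in $L$, so $t=h_mt\in X_m$, and $t=h_jt\in D_j^\tau(e)$ for $j\ge m$. Conversely, if $t\in D_j^\tau(e)$ for all $j\ge m'$, then $t\in X_m$, $h_jt=t$ for these $j$, and $t\in D^\tau(e)$ by (2). ∎

Such a pair can be planted directly by an element with that fixed extension. If $D(e)$ contains a limit, its members need never settle. Even the singleton of $a_q$ behaves like this. For $e=(t=^+y_1,\,a_q)$ the set $D^-(e)$ contains every $\ell_r$ with $p\in r^-$, because then $a_q\in^-\ell_r$; and such $r\in Q^*$ exist, e.g. the representative of $c(t=^+t,-)$.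

For these $e$ the natural device is a *name* $n$ of $e$: at stage $i$ let $x\in_i^\tau n$ iff $h_jx\in D_j^\tau(e)$ for all $j<i$. In the limit its extension is $D(e)$ by (2). The trouble is (E) again: two instances with $D(e)=D(e')$, such as $\varphi$ and $\varphi\,\&\,\varphi$, would get two names. We may name only one instance for each value of $D$, but we must decide before $D$ is known. Equality $D(e)=D(e')$ need not be visible at any stage. A difference is visible, if we measure it suitably.

**Definition.** For instances $e,e'\in\mathrm{Inst}_k$ and $k\le j$ let $\mathrm{differ}_{k,j}(e,e')$ mean: for some $\tau$,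
$$\exists t\in D_j^\tau(e)\;\;h_kt\notin D_k^\tau(e')\qquad\text{or}\qquad\exists t\in D_j^\tau(e')\;\;h_kt\notin D_k^\tau(e).$$

For $j=k$ this says that $(D_k^+(e),D_k^-(e))\neq(D_k^+(e'),D_k^-(e'))$. For $j>k$ membership is tested at the late stage $j$ and non-membership at the fixed early stage $k$. This matters. If $t\notin D_j^\tau(e')$, then $h_it\notin D_i^\tau(e')$ need not follow for $i<j$; but "$h_kt\notin D^\tau_k(e')$" passes from $t$ to $h_it$ for $k\le i\le j$, because $h_kh_i=h_k$. In particular
$$\mathrm{differ}_{k,j'}(e,e')\Rightarrow\mathrm{differ}_{k,j}(e,e')\qquad(k\le j\le j'),\tag{3}$$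
and this holds for each of the four alternatives (two signs, two directions) separately: if $t$ is a witness at $j'$, then by Lemma 4 $h_jt$ is a witness at $j$.

**Lemma 8.** In a tower of length $\kappa$ let $e,e'$ be instances.

(i) If $e,e'\in\mathrm{Inst}_k$ and $\mathrm{differ}_{k,j}(e,e')$ for all $j\ge k$, then $D(e)\ne D(e')$.

(ii) If $D(e)\ne D(e')$, then for all sufficiently large $k<\kappa$: $\mathrm{differ}_{k,j}(e,e')$ for all $j\ge k$.

*Proof.* (i) If each of the four alternatives failed at some $j$, all four would fail at the largest of these $j$. So one alternative holds for all $j\ge k$. Say $T_j=\{t\in D_j^\tau(e):h_kt\notin D_k^\tau(e')\}\ne\emptyset$ for all $j\ge k$; the other direction is symmetric. As just seen, $h_i[T_j]\subseteq T_i$ for $k\le i\le j$. Lemma 5 gives $t\in A$ with $h_jt\in T_j$ for all $j\ge k$. Then $t\in D^\tau(e)$ by (2). Also $h_kt\in T_k$ gives $h_kt=h_kh_kt\notin D_k^\tau(e')$, so $t\notin D^\tau(e')$.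

(ii) Say $t\in D^\tau(e)\setminus D^\tau(e')$; the other case is symmetric. By (2) $h_{k_0}t\notin D_{k_0}^\tau(e')$ for some $k_0$, hence by Lemma 4 $h_kt\notin D_k^\tau(e')$ for all $k\ge k_0$. If $k\ge k_0$ and $e,e'\in\mathrm{Inst}_k$, then for each $j\ge k$ the element $h_jt\in D_j^\tau(e)$ is a witness, because $h_kh_jt=h_kt\notin D_k^\tau(e')$. ∎

So we proceed by guessing. We well-order the instances and give $e$ a name when there is a guess "from level $k$ on, $e$ visibly differs from every earlier instance and from every limit". If the guess is refuted at a later stage, the name already exists, and it must be turned into something harmless. At that stage we *freeze* it: from then on its only member, on one side, is a brand-new element $z_n$. This must not spoil the homomorphisms. An earlier stage sees $z_n$ as $\ell_r$, where $r$ is the tag of $z_n$, so $\ell_r$ must have been a member of the name on that side, at all those stages. Hence a guess also contains $r$ and a sign $\sigma$, and it asserts that $\ell_r\in D_j^\sigma(e)$. Finally, $z_n$ needs an extension that is unlike any other and fits below the tag $r$.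 All we know about $r$ is that $p\in r^{s(r)}$. So $z_n$ gets two new elements of tag $p$, each its own sole member. This is the purpose of the atom $p$.

## 9. The recursion

We construct $X_k$, tags and $\mathfrak X_k$ for $k<\kappa$, and prove along with the recursion that the stages $0,\dots,K$ form a tower (Lemma 9 below). Lemma 9 for $K$ is proved as soon as $\mathfrak X_K$ is defined, and it is used in forming $X_{K+1}$. There are three kinds of elements.

- *Limits* $\ell_q$ ($q\in Q^*$), all in $X_0$, with $\pi(\ell_q)=q$.
- *Small elements* $y$, each with an assigned pair $(F_y^+,F_y^-)$ of subsets of $X_{b+1}\setminus L$ if $y\in X_{b+1}\setminus X_b$, and of $X_0\setminus L$ if $y\in X_0$, such that $\pi[F_y^\tau]\subseteq\pi(y)^\tau$ for both $\tau$.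
- *Names* $n$, each with a label $(e,\gamma)$, where $e$ is an instance and $\gamma$ a guess.

$X_0$ is the set in the example of Section 7; the $a_q,a'_q,b_q$ are small, with the pairs given there. For limits $\eta$, $X_\eta=\bigcup_{j<\eta}X_j$.

**Order of instances.** Along the recursion we well-order the sets $\mathrm{Inst}_k$, each order end-extending the earlier ones. $\mathrm{Inst}_0$ is ordered in type $\le\mu$. When $X_{k+1}$ is defined, $\mathrm{Inst}_{k+1}\setminus\mathrm{Inst}_k$ is placed after $\mathrm{Inst}_k$ in type $\le\mu$. At limits take unions. Let $\prec$ be the union of these orders. It is a well-order of all instances, each $\mathrm{Inst}_k$ is an initial segment, and each instance has few predecessors. For $q\in Q^*$ let $e_q=(t\in^+y,\ \ell_q)\in\mathrm{Inst}_0$; then $D_j^\tau(e_q)=\{x\in X_j:\pi(x)\in q^\tau\}$.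

**Guesses.** A guess is $\gamma=(k,r,\sigma)$ with $k<\kappa$, $r\in Q^*$ and a sign $\sigma$. Order guesses first by $k$, then by a fixed enumeration of $Q^*\times\{+,-\}$ in type $\le\mu$. This is a well-order in which each guess has few predecessors.

**Validity.** For $\gamma=(k,r,\sigma)$, $e\in\mathrm{Inst}_k$ and $j\ge k$ let $\mathrm{Val}_j(e,\gamma)$ mean:

1. $\ell_r\in D_j^\sigma(e)$;
2. $\mathrm{differ}_{k,j}(e,e_q)$ for all $q\in Q^*$;
3. $\mathrm{differ}_{k,j}(e,e')$ for all $e'\prec e$ (these $e'$ lie in $\mathrm{Inst}_k$).

By Lemma 4 (with $h_j\ell_r=\ell_r$) and (3), as long as the stages up to $j'$ form a tower,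
$$\mathrm{Val}_{j'}(e,\gamma)\Rightarrow\mathrm{Val}_j(e,\gamma)\qquad(k\le j\le j').\tag{4}$$

For a name $n$ with label $(e,\gamma)$, $\gamma=(k,r,\sigma)$, let $f(n)$ be the least $j\ge k$ such that $\mathrm{Val}_j(e,\gamma)$ fails, and $f(n)=\infty$ if there is none. Whether $f(n)<i$ depends only on the $\mathfrak X_j$ with $j<i$.

**Definition of $\mathfrak X_i$** (given $X_i$ and all $\mathfrak X_j$, $j<i$). For $x\in X_i$:

- $x\in_i^\tau\ell_q$ iff $\pi(x)\in q^\tau$.
- For $y\in X_i$ small: $x\in_i^\tau y$ iff $x\in F_y^\tau$.
- For a name $n\in X_i$ with label $(e,(k,r,\sigma))$: if $f(n)\ge i$ ($n$ is *active* at $i$), then $x\in_i^\tau n$ iff $h_jx\in D_j^\tau(e)$ for all $j<i$. If $f(n)<i$ ($n$ is *frozen* at $i$), then $x\in_i^\tau n$ iff $\tau=\sigma$ and $x=z_n$, where $z_n\in X_{f(n)+1}\setminus X_{f(n)}$ is the element introduced in (a) below.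

**Passing from $X_m$ to $X_{m+1}$** (with $\mathfrak X_m$ defined). Add the following new objects.

**(a) Material for freezing.** For every name $n\in X_m$ with $f(n)=m$ and guess $(k,r,\sigma)$: new small elements $w_n,w'_n$ of tag $p$ with pairs $(\{w_n\},\emptyset)$ and $(\{w'_n\},\emptyset)$, and a new small element $z_n$ of tag $r$ with $F_{z_n}^{s(r)}=\{w_n,w'_n\}$ and the other component empty. The tag conditions hold by (Q1).

**(b) Settled pairs.** The *small-type* elements of $X_m$ are the small elements, with their assigned pairs, and the names $n\in X_m$ with $f(n)<m$, whose pair has $\sigma$-component $\{z_n\}$ and the other component empty, $\sigma$ being the sign in the guess of $n$. For every pair $(F,G)=(D_m^+(e),D_m^-(e))$ with $e\in\mathrm{Inst}_m$ and $(F\cup G)\cap L=\emptyset$: unless $(F,G)$ is already the pair of a small-type element of $X_m$, add one new small element with pair $(F,G)$ (one for each such pair). Its tag is some $q\in Q^*$ with $\pi[F]\subseteq q^+$ and $\pi[G]\subseteq q^-$. Such a $q$ exists: if $e=(\varphi,\vec y)$ and $t\in D_m^\tau(e)$, then $Q\models\varphi^\tau(\pi t,\pi\vec y)$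 by Lemma 1, as $\pi:\mathfrak X_m\to Q$ is a surjective homomorphism; now apply (Q2).

**(c) Names.** For every $e=(\varphi,\vec y)\in\mathrm{Inst}_m$: if there are guesses $\gamma=(k,r,\sigma)$ with $k\le m$, $e\in\mathrm{Inst}_k$ and $\mathrm{Val}_m(e,\gamma)$, let $\gamma_m(e)$ be the least one. If no name with label $(e,\gamma_m(e))$ is in $X_m$, add one. Its tag is some $q\in Q^*$ with $\{c:Q\models\varphi^\tau(c,\pi\vec y)\}\subseteq q^\tau$ for both $\tau$, which exists by (Q2).

Few objects are added, so $|X_{m+1}|\le\mu$, and at limits below $\kappa$ the size stays $\le\mu$. All new tags are in $Q^*$. There is at most one name for each label.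

*The element $z_n$ exists when it is needed.* Let $n$ be added in passing from $X_m$ to $X_{m+1}$, with label $(e,(k,r,\sigma))$. Then $k\le m$ and $\mathrm{Val}_m(e,\gamma)$, so by (4) $\mathrm{Val}_i(e,\gamma)$ for $k\le i\le m$. Hence
$$k\le m<f(n).\tag{5}$$
So if $f(n)<\infty$, then $n\in X_{m+1}\subseteq X_{f(n)}$, and (a) introduced $z_n$ in passing from $X_{f(n)}$ to $X_{f(n)+1}$.

**Examples at stage $0$.** (Step (b).) Let $\varphi$ be $y_1\in^+y_2$, where $t$ does not occur, with parameters $a_q,a'_q$. Neither $a_q\in_0^+a'_q$ nor $a_q\in_0^-a'_q$, so the pair is $(\emptyset,\emptyset)$. No element of $X_0$ has that pair, and (b) adds a small element with it.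

(Step (c).) Let $e=(t=^+y_1,\,a_q)$. Then $D_0^+(e)=\{a_q\}$, and $D_0^-(e)$ consists of the $t$ with $a_q\in_0^-t$, that is, of the $\ell_r$ with $p\in r^-$, and of $b_q$ if $s(q)=-$. Clause 1 holds at $j=0$ for any such $r$ and $\sigma=-$. Clause 2 holds with $k=0$ at every $j$. If $p\in q'^+$, then $a'_q\in D_j^+(e_{q'})$ but $h_0a'_q=a'_q\notin D_0^+(e)$. If $p\notin q'^+$, then $a_q\in D_j^+(e)$ but $h_0a_q=a_q\notin D_0^+(e_{q'})$. At $j=k=0$ clauses 1 and 2 depend only on $(D_0^+(e),D_0^-(e))$, and clause 3 says that no earlier instance has the same pair at stage $0$. So the $\prec$-least instance with this pair at stage $0$ has a valid guess, and (c) gives it a name.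

## 10. The stages form a tower

**Lemma 9.** For all $K<\kappa$: $\pi:\mathfrak X_K\to Q$ is a surjective homomorphism, and for $j<K$, $h_j:\mathfrak X_K\to\mathfrak X_j$ is a surjective homomorphism. So the recursion yields a tower of length $\kappa$.

*Proof.* The other conditions in the definition of a tower hold by construction. Surjectivity: $\pi(b_q)=q$ with $b_q\in X_0$, and $h_j$ is the identity on $X_j$. For the rest use induction on $K$. By the induction hypothesis, Lemma 4 and (3)–(5) are available for stages below $K$. Let $x\in_K^\tau y$. We must show that $\pi(x)\in\pi(y)^\tau$ and that $h_jx\in_j^\tau h_jy$ for $j<K$. If $h_jy=\ell_{\pi(y)}$, in particular if $y\notin X_j$, the second statement follows from the first, because $\pi(h_jx)=\pi(x)$.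

**Case $y=\ell_q$.** By definition $\pi(x)\in q^\tau=\pi(y)^\tau$, and $h_j\ell_q=\ell_q$.

**Case $y$ small.** Then $x\in F_y^\tau$, so $\pi(x)\in\pi(y)^\tau$. If $y\in X_j$, then $F_y^\tau\subseteq X_j$, so $h_jx=x\in_j^\tau y=h_jy$.

**Case $y=n$ a name active at $K$**, with label $(e,\gamma)$, $e=(\varphi,\vec y)$. There are no names in $X_0$, so $K\ge1$ and $h_0x\in D_0^\tau(e)$. Since $\pi:\mathfrak X_0\to Q$ is a surjective homomorphism and $\pi h_0=\pi$, Lemma 1 gives $Q\models\varphi^\tau(\pi x,\pi\vec y)$, so $\pi(x)\in\pi(n)^\tau$ by the choice of the tag. If $n\in X_j$, then $n$ is active at $j$, as $f(n)\ge K>j$; and $h_ih_jx=h_ix\in D_i^\tau(e)$ for all $i<j$. So $h_jx\in_j^\tau n$.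

**Case $y=n$ a name frozen at $K$**, with label $(e,\gamma)$, $e=(\varphi,\vec y)$, $\gamma=(k,r,\sigma)$, and $f=f(n)<K$. Then $\tau=\sigma$ and $x=z_n$. By (5), $k<f$ and $n\in X_f$. For $k\le i<f$ we have $\ell_r\in D_i^\sigma(e)$ by clause 1 of validity. For $i<k$ we have it too, since $\ell_r\in D_k^\sigma(e)$ and $h_i[D_k^\sigma(e)]\subseteq D_i^\sigma(e)$. So
$$\ell_r\in D_i^\sigma(e)\quad\text{for all }i<f.\tag{6}$$
Taking $i=0$ and applying $\pi$ gives $Q\models\varphi^\sigma(r,\pi\vec y)$, so $\pi(z_n)=r\in\pi(n)^\sigma$. Now let $n\in X_j$.

If $j\le f$: $z_n\notin X_f\supseteq X_j$, so $h_jz_n=\ell_r$. The name $n$ is active at $j$, and by (6) $h_i\ell_r=\ell_r\in D_i^\sigma(e)$ for all $i<j$. So $h_jz_n\in_j^\sigma n$.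

If $j>f$: $z_n\in X_j$, $n$ is frozen at $j$, and $h_jz_n=z_n\in_j^\sigma n$. ∎

From now on $\mathfrak A$ is the limit of this tower, and Lemmas 4–8 and (1)–(5) are available at all stages below $\kappa$.

## 11. Surviving names, and all extensions in $\mathfrak A$

The next lemma shows that guessing leaves no duplicates: for each instance at most one name is never frozen.

**Lemma 10.** Call $\gamma=(k,r,\sigma)$ *good* for $e$ if $e\in\mathrm{Inst}_k$ and $\mathrm{Val}_j(e,\gamma)$ for all $j\ge k$. If $e$ has a good guess, there is exactly one name $n$ with label $(e,\cdot)$ and $f(n)=\infty$. If not, every name with label $(e,\cdot)$ has $f(n)<\infty$.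

*Proof.* $f(n)=\infty$ means that the guess of $n$ is good. This gives the second claim. For the first, let $\gamma^*=(k^*,\dots)$ be the least good guess.

*Existence.* Each of the few guesses $\gamma'=(k',\dots)<\gamma^*$ with $e\in\mathrm{Inst}_{k'}$ fails $\mathrm{Val}_j$ at some $j$, hence at all larger $j$ by (4). So there is $m\ge k^*$ with $m<\kappa$ such that $\mathrm{Val}_m(e,\gamma')$ is false for all of them. Then $\gamma_m(e)=\gamma^*$, and a name with label $(e,\gamma^*)$ is in $X_{m+1}$. It is the only one with this label, and its $f$-value is $\infty$.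

*Uniqueness.* A name with label $(e,\gamma)$, $\gamma<\gamma^*$, has $f<\infty$, since $\gamma$ is not good. Suppose a name with label $(e,\gamma)$, $\gamma>\gamma^*$, were added in passing from $X_m$ to $X_{m+1}$. Then $\gamma=\gamma_m(e)$, and its first component is $\ge k^*$ and $\le m$. So $k^*\le m$, $e\in\mathrm{Inst}_{k^*}$ and $\mathrm{Val}_m(e,\gamma^*)$, contradicting the minimality of $\gamma_m(e)$. ∎

**Lemma 11 (extensions in $\mathfrak A$).**

- (i) $\ell_q$: $x\in^\tau\ell_q$ iff $\pi(x)\in q^\tau$. This is also the pair $D(e_q)$.
- (ii) A small $y$ has extension $(F_y^+,F_y^-)$.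
- (iii) A name $n$ with $f(n)<\infty$ and guess $(k,r,\sigma)$ has $\{z_n\}$ as the $\sigma$-component of its extension, and the other component is empty.
- (iv) A name $n$ with $f(n)=\infty$ and label $(e,\gamma)$ has extension $D(e)$.

*Proof.* Recall that only large stages matter.

(i) $h_k\ell_q=\ell_q$ and $\pi h_k=\pi$. By definition of $e_q$, $D(e_q)$ is the extension of $\ell_q$.

(ii) For all $k$ with $x,y\in X_k$: $h_kx=x$, $h_ky=y$, and $x\in_k^\tau y$ iff $x\in F_y^\tau$.

(iii) For all $i>f(n)$ with $x\in X_i$, $n\in X_i$ is frozen at $i$, and $x\in_i^\tau n$ iff $\tau=\sigma$ and $x=z_n$.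

(iv) For all $i$ with $n\in X_i$, $n$ is active at $i$, so $h_ix\in_i^\tau n$ iff $h_jx=h_jh_ix\in D_j^\tau(e)$ for all $j<i$. This holds for all large $i$ iff $h_jx\in D_j^\tau(e)$ for all $j<\kappa$, i.e. iff $x\in D^\tau(e)$ by (2). ∎

Call elements of kinds (ii) and (iii) *small-type*; their extensions are disjoint from $L$. Call the others *big*. The extension of every big element contains a limit in one of its components. For $\ell_q$: $\ell_p\in^{s(q)}\ell_q$ by (Q1). For a name with $f(n)=\infty$, label $(e,\gamma)$, $\gamma=(k,r,\sigma)$: by clause 1, $h_j\ell_r=\ell_r\in D_j^\sigma(e)$ for all $j\ge k$, so $\ell_r\in D^\sigma(e)$ by (2).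

## 12. Verification of (P), (E) and (C) in $\mathfrak A$

**(P).** If $x\in^+y$ and $x\in^-y$, then $h_0x\in_0^+h_0y$ and $h_0x\in_0^-h_0y$. Since $\pi:\mathfrak X_0\to Q$ is a homomorphism and $\pi h_0=\pi$, we get $\pi(x)\in\pi(y)^+\cap\pi(y)^-=\emptyset$, a contradiction.

**(E).** Let $x\ne y$ in $A$. We show that their extensions differ, according to their kinds.

**One small-type, one big.** Only the extension of the big one meets $L$.

**Both small-type.** We show that the pairs of small-type elements are pairwise distinct. For small elements of $X_0$ the pairs are $(\{a_q\},\emptyset)$, $(\{a'_q\},\emptyset)$, and $\{a_q,a'_q\}$ in one component with $\emptyset$ in the other; these are distinct. Every other small-type pair is *determined at stage $m$* for some $m$: by (a), as the pair of $w_n$, $w'_n$, $z_n$ or of the name $n$ itself, for a name $n\in X_m$ with $f(n)=m$; or by (b).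

Pairs determined before stage $m$, or in $X_0$, consist of subsets of $X_m$, and so do the pairs used in (b) at stage $m$. Each pair determined by (a) at stage $m$ contains an element of $X_{m+1}\setminus X_m$. So the (a)-pairs of stage $m$ differ from all those others. They also differ from each other: for fixed $n$ the unions of the two components are $\{w_n\},\{w'_n\},\{w_n,w'_n\},\{z_n\}$, and for different $n$ these sets are disjoint. The (b)-pairs of stage $m$ are chosen different from each other and from the pairs of all small-type elements of $X_m$. The latter are exactly the pairs determined earlier, because names with $f(n)<m$ lie in $X_{f(n)}\subseteq X_m$ by (5).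

**$\ell_q$ and $\ell_{q'}$ with $q\ne q'$ in $Q^*$.** For some $\tau$ there is $c\in Q$ in exactly one of $q^\tau,q'^\tau$. As $\pi(b_c)=c$, the element $b_c$ is in exactly one of the $\tau$-components of the two extensions.

**A name $n$ with $f(n)=\infty$, label $(e,(k,r,\sigma))$, and some $\ell_q$.** Clause 2 of validity at all $j\ge k$ and Lemma 8(i) give $D(e)\ne D(e_q)$.

**Two names with $f=\infty$.** By Lemma 10 their instances differ, say $e'\prec e$. Clause 3 for $e$ at all $j\ge k$, where $k$ is the first component of the guess in the label of $e$, and Lemma 8(i) give $D(e)\ne D(e')$.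

**(C).** Let $e$ be an instance. We find an element with extension $D(e)$.

**Case 1: $(D^+(e)\cup D^-(e))\cap L=\emptyset$.** Take $m'$ from Lemma 7. By step (b) at stage $m'$, the pair $(D_{m'}^+(e),D_{m'}^-(e))=D(e)$ is the pair, hence by Lemma 11 the extension, of a small-type element of $X_{m'+1}$.

**Case 2: $\ell_r\in D^\sigma(e)$ for some $r\in Q^*$ and $\sigma$.** If $D(e)$ is the extension of some $\ell_q$, we are done. Otherwise let $e^*$ be the $\prec$-least instance with $D(e^*)=D(e)$. Then $D(e^*)\ne D(e_q)$ for all $q\in Q^*$, and $D(e^*)\ne D(e')$ for all $e'\prec e^*$. These are few instances, so by Lemma 8(ii) and regularity of $\kappa$ there is one $k<\kappa$ with $e^*\in\mathrm{Inst}_k$ such that $\mathrm{differ}_{k,j}(e^*,\cdot)$ holds for all of them and all $j\ge k$. Also $\ell_r=h_j\ell_r\in D_j^\sigma(e^*)$ for all $j$, by (2). So $(k,r,\sigma)$ is good for $e^*$. By Lemma 10 there is a name with instance $e^*$ and $f=\infty$. Its extension is $D(e^*)=D(e)$.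

So $\mathfrak A$, with $=^+$ as identity and $=^-$ as conflict, satisfies Partiality, Extensionality, and Comprehension for all formulas in $\Phi$, and $|A|\le\kappa$.

## 13. Choosing $\mu$ and $\Phi$: Theorems 1, 2 and 3

**Proof of Theorem 1.** Take $\mu=\aleph_0$, $\kappa=\omega_1$, and $\Phi$ the set of all finitary positive formulas. $\blacksquare$

**Proof of Theorem 2.** Take $\mu=2^\lambda$, $\kappa=\mu^+$, and $\Phi$ the set of positive formulas described in the theorem. We check that $\Phi$ has few members. A formula is a well-founded tree in which each node has at most $\lambda$ children. Its nodes correspond to finite sequences from $\lambda$, so there are at most $\lambda$ of them, and they carry labels from a countable set (the atoms, the quantifiers with their variables, $\&$ and $\lor$). Hence $|\Phi|\le2^\lambda=\mu$. The conjunctions and disjunctions have at most $\lambda\le\mu$ members, $\Phi$ is closed under duals, and it contains the finitary positive formulas. $\blacksquare$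

**Proof of Theorem 3.** Suppose a model had $|A|=n<\omega$. Every subset $\{y_1,\dots,y_m\}$ of $A$ is $\{t:t\in^+a\}$ for some $a$, by comprehension for $t=^+y_1\lor\dots\lor t=^+y_m$. For $\emptyset$ use $t=^-t$, which is never true by Partiality. So $2^n\le n$, which is impossible. Hence all models are infinite. Conversely, the defining conditions form a first-order theory in a countable language with equality, and it has an infinite model by Theorem 1. The Löwenheim–Skolem theorems give models of every infinite cardinality. $\blacksquare$
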